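# Characters of word maps on $U(n)$: the bound $n^{-(|\lambda|+|\mu|)}$ for every word that is not a proper power

## 1. The guess $1/\dim$, tested on commutators and squares

Take a word in several independent Haar unitary matrices and look at the trace of the resulting matrix in a fixed irreducible representation. The first guess is that the average is about as small as the reciprocal of the dimension of the representation. We set the notation, and then test this.

Let $F_r$ be the free group on $x_1,\dots,x_r$, with $r\ge 1$, and let $\omega\in F_r$. Let $U_1,\dots,U_r$ be independent Haar-distributed elements of $U(n)$, and let $\omega(U_1,\dots,U_r)$ be the result of substituting $U_i$ for $x_i$ and $U_i^{-1}$ for $x_i^{-1}$. Irreducible representations of $U(n)$ correspond to their highest weights, the non-increasing sequences in $\mathbb Z^n$. Given Young diagrams $\lambda=(\lambda_1\ge\dots\ge\lambda_s>0)$ and $\mu=(\mu_1\ge\dots\ge\mu_t>0)$ with $s+t\le n$, let $(V^{\lambda,\mu},\rho_{\lambda,\mu})$ be the irreducible representation with highest weight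
$$(\lambda_1,\dots,\lambda_s,0,\dots,0,-\mu_t,\dots,-\mu_1).$$
Write $\mathrm{Tr}_{\lambda,\mu}(g)=\mathrm{Tr}(\rho_{\lambda,\mu}(g))$ for $g\in U(n)$, and $\mathrm{Tr}_{\lambda,\mu}(\omega)=\mathrm{Tr}_{\lambda,\mu}(\omega(U_1,\dots,U_r))$. When $\mu=\emptyset$ we write $\mathrm{Tr}_\lambda$. Throughout, $k=|\lambda|=\sum_i\lambda_i$ and $l=|\mu|=\sum_j\mu_j$. The diagrams and the word are fixed, $n\to\infty$, and implied constants do not depend on $n$.

For example, $V^{(1),\emptyset}=\mathbb C^n$, and $V^{(1),(1)}$ is the space of traceless $n\times n$ matrices under conjugation, so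
$$\mathrm{Tr}_{(1),(1)}(g)=|\mathrm{Tr}\,g|^2-1,\qquad \dim V^{(1),(1)}=n^2-1.$$
In general $\dim V^{\lambda,\mu}$ has exact order $n^{k+l}$ (proved in Section 7). So the guess reads $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=O(n^{-(k+l)})$. Let $(\lambda,\mu)\ne(\emptyset,\emptyset)$, and let $\rho=\rho_{\lambda,\mu}$ have character $\chi$.

*The word $x_1$.* The expectation is $\int\chi=0$. The same holds for $x_1^2x_2$, since $U_1^2U_2$ is Haar-distributed. The guess is fine.

*The commutator $x_1x_2x_1^{-1}x_2^{-1}$.* By Schur's lemma $\int\rho(x)A\rho(x)^{-1}dx=\frac{\mathrm{Tr}A}{\dim\rho}I$. Averaging over $x_1$ first,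
$$\mathbb E\,\mathrm{Tr}\,\rho(x_1x_2x_1^{-1}x_2^{-1})=\frac{1}{\dim\rho}\int\chi(y)\chi(y^{-1})\,dy=\frac1{\dim\rho}.$$
The guess is exactly right, and no better bound is possible.

*The word $x_1^2x_2^2$.* The operator $R=\int\rho(g^2)\,dg$ commutes with every $\rho(h)$ (replace $g$ by $hgh^{-1}$), so $R=\frac{\nu}{\dim\rho}I$ with $\nu=\int\chi(g^2)\,dg$. By the Frobenius–Schur theorem $\nu\in\{1,-1,0\}$, and $\nu=0$ exactly when $\rho$ is not isomorphic to its dual. The dual of $V^{\lambda,\mu}$ is $V^{\mu,\lambda}$ (negate and reverse the weight). So $\mathbb E\,\mathrm{Tr}_{\lambda,\mu}(x_1^2x_2^2)=\mathrm{Tr}(R^2)=\nu^2/\dim\rho$, which is $1/\dim\rho$ if $\lambda=\mu$ and $0$ otherwise. The guess is fine again.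

*The word $x_1^2$.* Here the expectation is $\nu$ itself, so it equals $\pm1$ whenever $\lambda=\mu$. The guess fails.

So the guess has to be restricted. Call $\omega$ a *proper power* if $\omega=v^d$ with $v\in F_r$ and $d\ge 2$; an element that is not a proper power is called a *non-power*. The following is known. For $\omega\ne\mathrm{id}$ one has $\mathbb E[\mathrm{Tr}_\lambda(\omega)]=O(n^{-|\lambda|})$. For proper powers $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=\Omega(1)$ for certain $\lambda,\mu$. For non-powers $\omega\neq\mathrm{id}$ one has the weaker bound $O(n^{-\frac13(|\lambda|+|\mu|)})$. The question is whether, for non-powers, the full guess holds for all pairs. It does.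

**Theorem 1.** Let $\omega\in F_r$, $\omega\ne\mathrm{id}$, not a proper power, and $k+l\ge1$. Then $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=O(n^{-(k+l)})$.

**Theorem 2.**

* (a) The exponent is optimal for every $(\lambda,\mu)$: for $\omega=[x_1,x_2]$, $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=1/\dim V^{\lambda,\mu}$, which is of exact order $n^{-(k+l)}$.
* (b) Let $\omega\ne\mathrm{id}$ be a non-power and fix $a_1,\dots,a_p,b_1,\dots,b_q\ge1$, $a=\sum a_i$, $b=\sum b_j$. Then
$$\mathbb E\Big[\prod_i\mathrm{Tr}(\omega^{a_i})\prod_j\mathrm{Tr}(\omega^{-b_j})\Big]=\int_{U(n)}\prod_i\mathrm{Tr}(g^{a_i})\prod_j\overline{\mathrm{Tr}(g^{b_j})}\,dg+E_n,$$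
with $E_n=O(n^{-2})$ if $a=b$ and $E_n=O(n^{-|a-b|})$ if $a\ne b$.
* (c) If $\omega=v^d$ with $v\ne\mathrm{id}$ a non-power and $d\ge1$, then $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=\int_{U(n)}\mathrm{Tr}_{\lambda,\mu}(g^d)\,dg+E_n$, with $E_n=O(n^{-2})$ if $k=l$ and $E_n=O(n^{-d|k-l|})$ if $k\ne l$. In particular $\mathbb E[\mathrm{Tr}_{(1),(1)}(v^d)]=d-1+O(n^{-2})$.
* (d) Hence, for $\omega\in F_r$, the following are equivalent: (i) $\omega\ne\mathrm{id}$ and $\omega$ is not a proper power; (ii) the bound of Theorem 1 holds for all $(\lambda,\mu)\ne(\emptyset,\emptyset)$; (iii) $\mathbb E[\mathrm{Tr}_{(1),(1)}(\omega)]\to0$.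

## 2. The Weingarten expansion, and a term of order one for the commutator

The standard tool for Haar integrals is the Weingarten formula (Collins 2003; Collins–Śniady 2006). Let $X^+$ and $X^-$ be finite index sets, and give each $x\in X^+\cup X^-$ a row index $r(x)$ and a column index $c(x)$ in $[n]$. If $|X^+|\ne|X^-|$, then
$$\mathbb E\Big[\prod_{x\in X^+}U_{r(x)c(x)}\prod_{x\in X^-}\overline{U_{r(x)c(x)}}\Big]=0,$$
because $e^{i\varphi}U$ has the same law as $U$. If $|X^+|=|X^-|=N$, the expectation equals
$$\sum_{\alpha,\beta}\mathrm{Wg}_n(\alpha^{-1}\beta)\prod_{x\in X^+}\mathbf 1[r(x)=r(\alpha(x))]\,\mathbf 1[c(x)=c(\beta(x))],$$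
where $\alpha,\beta$ run over the bijections $X^+\to X^-$. The Weingarten function depends only on the cycle type of $\alpha^{-1}\beta$, and
$$\mathrm{Wg}_n(\sigma)=O(n^{-N-|\sigma|}),\qquad |\sigma|=N-\#\text{cycles}(\sigma).$$
For $N=1$ the value is $\frac1n$. For $N=2$ the values are $\mathrm{Wg}_n(\mathrm{id})=\frac1{n^2-1}$ and $\mathrm{Wg}_n((12))=\frac{-1}{n(n^2-1)}$.

The sensible first attempt is to write $\mathrm{Tr}_{\lambda,\mu}$ through products of ordinary traces, expand, and bound each term. Try it on $\lambda=\mu=(1)$ and $\omega=[x_1,x_2]$, with $U=U_1$, $V=U_2$. We have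
$$\mathrm{Tr}\,\omega=\sum_{a,b,c,d}U_{ab}V_{bc}\overline{U_{dc}}\,\overline{V_{ad}},\qquad \overline{\mathrm{Tr}\,\omega}=\sum_{a',b',c',d'}\overline{U_{a'b'}}\,\overline{V_{b'c'}}\,U_{d'c'}V_{a'd'} .$$
In the expansion of $\mathbb E|\mathrm{Tr}\,\omega|^2$ consider the term in which each factor is paired, for rows and for columns, with its own copy in the conjugate: $U_{ab}$ with $\overline{U_{a'b'}}$, $U_{d'c'}$ with $\overline{U_{dc}}$, and likewise for $V$. The constraints say $a=a'$, $b=b'$, $c=c'$, $d=d'$, so four indices are free and the term is
$$\frac{n^4}{(n^2-1)^2}=1+\frac{2}{n^2}+O(n^{-4}).$$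
By the commutator computation, $\mathbb E|\mathrm{Tr}\,\omega|^2=1+\frac1{n^2-1}$. So this one term already accounts for the constant $1$ that must be subtracted, and it also overshoots the $n^{-2}$ coefficient. A term-by-term bound gives $O(1)$ and stops there. To get $n^{-2}$ one would have to control cancellations among terms of order one, and for larger $k,l$ there would be many mixed terms to control.

The culprits are pairings of a factor coming from a letter of $\omega$ with a factor coming from the *same* letter, on a conjugate strand. We call these backtracking. If $l=0$ they cannot occur, because all factors coming from one letter are then conjugated or unconjugated together. The number $1$ in $|\mathrm{Tr}\,g|^2-1$ comes from projecting $\mathbb C^n\otimes(\mathbb C^n)^*$ onto traceless tensors. The projection $P$ commutes with the group action and $P^2=P$. So we need not use it once at the end: we may insert a copy of $P$ *between any two consecutive letters*. We shall see that then every backtracking term is not merely small but zero. The price is that the coefficients of $P$ in terms of diagrams must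 be controlled, and the surviving terms must be counted. The next two sections supply what is needed.

## 3. Matchings, traceless tensors, and the coefficients of the projection

### Distance between matchings

Traces of diagrams are powers of $n$ whose exponents count components of unions of matchings. We need a triangle inequality for these exponents.

**Definition.** For perfect matchings $M,M'$ of a set of $2p$ points, let $cc(M,M')$ be the number of components of $M\cup M'$ (a pair common to both is a component with two points), and $d(M,M')=p-cc(M,M')$. A *switch* of $M$ replaces two pairs $\{a,b\},\{c,e\}$ by $\{a,e\},\{b,c\}$ or by $\{a,c\},\{b,e\}$.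

On four points there are three matchings, any two of which have $cc=1$, $d=1$, and differ by one switch.

A switch of $M$ changes $cc(M,M'')$ by at most $1$, for any $M''$. Indeed all components of $M\cup M''$ are cycles. If the two removed pairs lie in different cycles, the new pairs merge these into one; if they lie in the same cycle, removal leaves two paths, and the new pairs close them into one or two cycles. Conversely, if $M\ne M'$, some component has at least four points, so it contains $\{a,b\}\in M$, $\{b,c\}\in M'$, $\{c,e\}\in M$ with $a,b,c,e$ distinct. Switching to $\{b,c\},\{a,e\}$ splits off the component $\{b,c\}$ and leaves the rest a cycle, so $cc(M,M')$ rises by $1$. Hence $M$ can be carried to $M'$ in $d(M,M')$ switches. It cannot be done in fewer, since $cc(\cdot,M')$ must rise from $cc(M,M')$ to $p$. So $d$ is the graph distance for switches, in particular an integer-valued metric, and following a shortest path of switches from $M$ to $M'$ gives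
$$|cc(M'',M)-cc(M'',M')|\le d(M,M').\tag{1}$$
Clearly $d$ is additive under disjoint unions of point sets.

### Diagrams and the projection $P$

Let $V^{k,l}=(\mathbb C^n)^{\otimes k}\otimes((\mathbb C^n)^*)^{\otimes l}$, with standard basis $e_I$, $I\in[n]^{k+l}$, and action
$$\rho(g)_{I,J}=\prod_{s\le k}g_{I_sJ_s}\prod_{s>k}\overline{g_{I_sJ_s}} .$$

**Definition.** A *diagram* is a perfect matching $\pi$ of $k+l$ row points and $k+l$ column points such that a row–column pair has its two slots both $\le k$ or both $>k$, and a row–row or column–column pair has one slot $\le k$ and the other $>k$. It acts on $V^{k,l}$ by the matrix with $\pi_{I,I'}=1$ if paired points carry equal indices ($I$ on rows, $I'$ on columns), and $\pi_{I,I'}=0$ otherwise.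

Let $B$ be the span of the diagrams (the walled Brauer algebra). A product of two diagrams is a power of $n$ times a diagram, and $\pi^*$ is $\pi$ with rows and columns exchanged, so $B$ is a $*$-algebra. Schur–Weyl duality says that $\mathrm{End}_{U(n)}((\mathbb C^n)^{\otimes(k+l)})$ is spanned by the permutations. Transposing the last $l$ tensor factors turns $\mathrm{End}((\mathbb C^n)^{\otimes (k+l)})$ into $\mathrm{End}(V^{k,l})$ equivariantly and turns permutations into exactly the diagrams. Therefore $B=\mathrm{End}_{U(n)}(V^{k,l})$, and the number of diagrams is $D=(k+l)!$, independent of $n$.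

Counting points, a diagram has as many row–row as column–column pairs. Those with none are the elements $\theta\in S_k\times S_l$, permuting slots. Let $J\subset B$ be the span of the others. It is $*$-closed. It is a two-sided ideal, since row–row pairs of the left factor and column–column pairs of the right factor survive in a product. For diagrams,
$$\langle\pi,\pi'\rangle:=\mathrm{Tr}(\pi^*\pi')=\sum_{I,I'}\pi_{I,I'}\pi'_{I,I'}=n^{cc(\pi,\pi')}=n^{k+l-d(\pi,\pi')}.\tag{2}$$

For $s\le k<s'$, the *cup* map inserts $\sum_ae_a\otimes e_a^*$ in slots $s,s'$; its adjoint is the *contraction* of these slots. Let $W$ be the sum of the ranges of all cup maps, and $P$ the orthogonal projection onto $W^\perp$, the space of tensors killed by all contractions (*traceless* tensors). Since $\sum_ae_a\otimes e_a^*$ is invariant, and $S_k\times S_l$ permutes the pairs of slots $(s,s')$, the space $W$ is stable under the unitary operators $\rho(g)$ and $\theta$. So $P$ commutes with all of them. Also $J V^{k,l}=W$. Indeed, a diagram with a row–row pair $s,s'$ has its range in that of the corresponding cup map. The diagram with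 the row–row and the column–column pair $s,s'$ and straight lines elsewhere has exactly that range.

For $k=l=1$ there are two diagrams, $\mathrm{id}$ and $e=\{\text{row–row},\text{column–column}\}$. Here $e^2=ne$ and $P=\mathrm{id}-\frac1ne$, with $d(e,\mathrm{id})=1$. The next lemma says that this is the general pattern.

**Lemma 1.** For large $n$, $P=\sum_\pi c_\pi\pi$ with $c_\pi=O(n^{-d(\pi,\mathrm{id})})$.

*Proof.* If $k=0$ or $l=0$ then $W=0$ and $P=\mathrm{id}$. Otherwise let $h=\sum\pi\pi^*\in J$, the sum being over the diagrams in $J$. It is positive with range $W$. The projection onto its range is a polynomial in $h$ without constant term, so $1-P\in J$, say $1-P=\sum_{\pi\in J}b_\pi\pi$. (Sums over $\pi\in J$ are over the diagrams in $J$.) For a diagram $\pi'\in J$, also $\pi'^*\in J$ has range in $W$, so $P\pi'^*=0$ and $\langle\pi',P\rangle=\mathrm{Tr}(P\pi'^*)=0$. Hence $\langle\pi',1-P\rangle=\langle\pi',\mathrm{id}\rangle$. Dividing by $n^{k+l}$ and using (2),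
$$\sum_{\pi\in J}n^{-d(\pi',\pi)}b_\pi=n^{-d(\pi',\mathrm{id})}\qquad(\pi'\in J).$$
The matrix is $I+K$, where $K$ has zero diagonal and off-diagonal entries $K_{\pi'\pi}=n^{-d(\pi',\pi)}\le n^{-1}$. An entry of $K^q$, $q\ge1$, is a sum of at most $D^{q-1}$ products along paths of $q$ steps. By the triangle inequality each product is at most $n^{-d(\pi',\pi)}$, and since each step has length at least $1$, each product is at most $n^{-q}$. Thus
$$(K^q)_{\pi'\pi}\le D^{q-1}n^{-d(\pi',\pi)}\quad\text{and}\quad (K^q)_{\pi'\pi}\le D^{q-1}n^{-q}.$$
For $n>2D$ the row sums of $K$ are below $\frac12$, so $(I+K)^{-1}=\sum_q(-1)^qK^q$. Put $\delta=d(\pi',\pi)$. The term $q=0$ contributes only if $\delta=0$. The terms $1\le q\le\delta$ contribute $O(n^{-\delta})$ by the first bound, and the terms $q>\delta$ contribute at most $\sum_{q>\delta}D^{q-1}n^{-q}\le2D^{\delta}n^{-\delta-1}$ by the second. So $((I+K)^{-1})_{\pi'\pi}=O(n^{-d(\pi',\pi)})$, and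
$$b_\pi=\sum_{\pi'\in J}O(n^{-d(\pi,\pi')})\,n^{-d(\pi',\mathrm{id})}=O(n^{-d(\pi,\mathrm{id})}).$$
Finally $c_{\mathrm{id}}=1$, $c_\pi=-b_\pi$ for $\pi\in J$, and the other coefficients are $0$. $\square$

### The representation on traceless tensors

We now express $\mathrm{Tr}_{\lambda,\mu}$ through $P$.

**Lemma 2.** For $n\ge k+l$, $PV^{k,l}\cong\bigoplus_{\lambda\vdash k,\,\mu\vdash l}V^{\lambda,\mu}\otimes S^\lambda\otimes S^\mu$ as a $U(n)\times S_k\times S_l$-module, with $S^\lambda,S^\mu$ the Specht modules. Hence, with $\chi_\lambda,\chi_\mu$ the characters of $S^\lambda,S^\mu$,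
$$\mathrm{Tr}_{\lambda,\mu}(g)=\frac1{k!\,l!}\sum_{(\sigma,\tau)\in S_k\times S_l}\chi_\lambda(\sigma)\chi_\mu(\tau)\,\mathrm{Tr}\big(P\rho(g)(\sigma,\tau)\big).\tag{3}$$

*Proof.* An operator on $PV^{k,l}$ commuting with $U(n)$, extended by $0$ on $W$, lies in $B$. So $\mathrm{End}_{U(n)}(PV^{k,l})=PBP$. Since $PJ=0$ and $P$ commutes with each $\theta$, this is spanned by the $P\theta$. That is, the commutant of $U(n)$ on $PV^{k,l}$ is the image of $\mathbb C[S_k\times S_l]$. Decompose $PV^{k,l}=\bigoplus W_{\lambda\mu}\otimes S^\lambda\otimes S^\mu$ under $S_k\times S_l$. By the double commutant theorem the span of the $\rho(g)$ on $PV^{k,l}$ is $\bigoplus\mathrm{End}(W_{\lambda\mu})\otimes1$. So each $W_{\lambda\mu}$ is zero or irreducible for $U(n)$, and the nonzero ones are pairwise non-isomorphic.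

It remains to identify $W_{\lambda\mu}$. By Schur–Weyl duality the $S^\lambda$-isotypic part of $(\mathbb C^n)^{\otimes k}$ is $V^{\lambda,\emptyset}\otimes S^\lambda$. It contains a highest weight vector of weight $\lambda$, and a tensor of that weight involves only $e_1,\dots,e_s$. Taking complex conjugates (Specht modules have real characters), the $S^\mu$-isotypic part of $((\mathbb C^n)^*)^{\otimes l}$ contains a highest weight vector of weight $(0,\dots,0,-\mu_t,\dots,-\mu_1)$, involving only $e^*_{n-t+1},\dots,e^*_n$. Tensor the two vectors. Since $s+t\le n$ the index sets are disjoint, so every contraction kills the result, and it lies in $PV^{k,l}$. It is killed by the raising operators, hence is a highest weight vector, of weight $(\lambda,0,\dots,0,-\mu_t,\dots,-\mu_1)$, and it lies in the $S^\lambda\otimes S^\mu$-isotypic part $W_{\lambda\mu}\otimes S^\lambda\otimes S^\mu$. So $W_{\lambda\mu}=V^{\lambda,\mu}$. Taking traces, $\mathrm{Tr}(P\rho(g)(\sigma,\tau))=\sum_{\lambda',\mu'}\mathrm{Tr}_{\lambda',\mu'}(g)\chi_{\lambda'}(\sigma)\chi_{\mu'}(\tau)$, and (3) is orthogonality of characters. $\square$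

## 4. Orders on the positions of a word

The hypothesis that $\omega$ is a non-power enters the proof of Theorem 1 only here, through an ordering of the points of the word that every letter respects.

Conjugating $\omega$ changes neither the traces nor the property of being a non-power. So assume $\omega=y_0y_1\cdots y_{m-1}$ is cyclically reduced, $y_j=x_{i_j}^{\varepsilon_j}$, $m\ge1$.

**Definition.** *Positions* are elements of $\mathbb Z/m$; letter $j$ goes from position $j$ to position $j+1$. Its tail and head are the ends at which the underlying generator starts and stops: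
$$(\mathrm{tail}(j),\mathrm{head}(j))=\begin{cases}(j,j+1)&\varepsilon_j=1,\\(j+1,j)&\varepsilon_j=-1.\end{cases}$$

On the letters with a given generator, $\mathrm{tail}$ and $\mathrm{head}$ are injective. Indeed, the letters that can have tail $p$ are letter $p$ with sign $+1$ and letter $p-1$ with sign $-1$. If these are distinct letters with the same generator, $x_i^{-1}x_i$ is a cyclic subword. Equal heads would likewise give $x_ix_i^{-1}$. Both contradict cyclic reducedness.

**Lemma 3** (Louder–Wilton, *Stackings and the W-cycles conjecture*, Canad. Math. Bull. 60 (2017))**.** If $\omega\ne\mathrm{id}$ is not a proper power, there is a total order on $\mathbb Z/m$ such that for all letters $j,j'$ with $i_j=i_{j'}$,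
$$\mathrm{tail}(j)<\mathrm{tail}(j')\iff\mathrm{head}(j)<\mathrm{head}(j').$$

*Proof.* Let $G=F_r/\langle\langle\omega\rangle\rangle$. Since $\omega$ is not a proper power, $G$ is torsion-free (Karrass–Magnus–Solitar 1960), hence locally indicable, meaning that every nontrivial finitely generated subgroup maps onto $\mathbb Z$ (Brodskii 1984; Howie 1982), hence left-orderable (Burns–Hale 1972). Passing to inverses, $G$ has a total order with $a<b\Rightarrow ac<bc$. Let $g_j\in G$ be the image of $y_0\cdots y_{j-1}$ for $0\le j\le m$. Since $g_m=1=g_0$, $g_j$ is defined for $j\in\mathbb Z/m$. By Weinbaum's theorem (Illinois J. Math. 16 (1972)) no proper nonempty subword of the cyclically reduced word $\omega$ is trivial in $G$. If $0\le a<b\le m-1$, then $g_a=g_b$ would make $y_a\cdots y_{b-1}$ trivial, so $g_0,\dots,g_{m-1}$ are distinct. Put $j<j'$ iff $g_j<g_{j'}$. In both cases of the definition $g_{\mathrm{head}(j)}=g_{\mathrm{tail}(j)}x_{i_j}$, so right invariance gives the claim. $\square$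

*Example.* For $\omega=x_1x_2x_1^{-1}x_2^{-1}$ the group $G$ is $\mathbb Z^2$ and $g_0,g_1,g_2,g_3=(0,0),(1,0),(1,1),(0,1)$. The lexicographic order gives $0<3<1<2$. The letters of $x_1$ are letter $0$ (tail $0$, head $1$) and letter $2$ (tail $3$, head $2$), and indeed $0<3$ and $1<2$. The letters of $x_2$ are letter $1$ (tail $1$, head $2$) and letter $3$ (tail $0$, head $3$), and indeed $0<1$ and $3<2$.

*Proper powers admit no such order.* Let $\omega=v^d$ be cyclically reduced, with $d\ge2$ and $v$ of length $h$. Letters $p$ and $p+h$ have the same generator and sign, so the condition says $p<p+h\iff p+1<p+1+h$, for every $p$. Hence either $p<p+h$ for all $p$, and $0<h<2h<\dots<dh=0$, or the reverse inequalities hold throughout; both are impossible.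

Fix an order as in Lemma 3 for the rest of the proof of Theorem 1. It orders the letters of each generator: $j<j'$ *as letters* iff $\mathrm{tail}(j)<\mathrm{tail}(j')$ iff $\mathrm{head}(j)<\mathrm{head}(j')$. By injectivity, distinct letters of the same generator are strictly comparable.

## 5. Traceless projections between all letters

By (3) it suffices to show that for each fixed $\theta\in S_k\times S_l$,
$$\mathbb E\,\mathrm{Tr}(\theta P\rho(\omega))=O(n^{-(k+l)}).$$
As $P=P^2$ commutes with $\rho$,
$$\mathrm{Tr}(\theta P\rho(\omega))=\mathrm{Tr}\big(Q_0\rho(y_0)Q_1\rho(y_1)\cdots Q_{m-1}\rho(y_{m-1})\big),\qquad Q_0=\theta P,\quad Q_j=P\ (j\ne0).$$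
This is the sum over multi-indices $A^j,B^j\in[n]^{k+l}$, $j\in\mathbb Z/m$, of
$$\prod_j(Q_j)_{B^{j-1},A^j}\prod_j\rho(y_j)_{A^j,B^j}.$$

**Definition.** A *passage* is a pair $x=(j,s)\in X=\mathbb Z/m\times[k+l]$ (letter $j$ read on strand $s$). Put $\delta(x)=\varepsilon_j$ if $s\le k$ and $\delta(x)=-\varepsilon_j$ if $s>k$. Put $(r(x),c(x))=(A^j_s,B^j_s)$ if $\varepsilon_j=1$ and $(B^j_s,A^j_s)$ if $\varepsilon_j=-1$.

From $\rho(U)_{A,B}=\prod_{s\le k}U_{A_sB_s}\prod_{s>k}\overline{U_{A_sB_s}}$ and $\rho(U^{-1})_{A,B}=\overline{\rho(U)_{B,A}}$ we see that $\rho(y_j)_{A^j,B^j}$ is a product over $s$. The factor of $x=(j,s)$ is $(U_{i_j})_{r(x)c(x)}$ if $\delta(x)=1$ and its complex conjugate if $\delta(x)=-1$. Say that the index $A^j_s$ sits at position $j$ and $B^j_s$ at position $j+1$. Then for $x=(j,s)$, whatever the sign, $r(x)$ sits at $\mathrm{tail}(j)$ and $c(x)$ at $\mathrm{head}(j)$.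

Let $X_i^{\pm}$ be the set of passages with generator $i$ and $\delta=\pm1$. If $|X_i^+|\ne|X_i^-|$ for some $i$, the expectation is $0$. Otherwise put $N_i=|X_i^+|$ and $N=\sum_iN_i=m(k+l)/2$. The Weingarten formula for each generator gives
$$\mathbb E\,\mathrm{Tr}(\theta P\rho(\omega))=\sum_{\alpha,\beta}\Big(\prod_i\mathrm{Wg}_n(\alpha_i^{-1}\beta_i)\Big)T(\alpha,\beta),\tag{4}$$
where $\alpha_i,\beta_i:X_i^+\to X_i^-$ are bijections, and $T(\alpha,\beta)$ is the sum of $\prod_j(Q_j)_{B^{j-1},A^j}$ over all indices satisfying $r(x)=r(\alpha_i(x))$ and $c(x)=c(\beta_i(x))$ for all $i$ and $x\in X_i^+$. The number of pairs $(\alpha,\beta)$ does not depend on $n$.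

**Step 1: backtracking terms vanish.** The purpose is to remove the terms that spoiled the first attempt. Suppose some $\alpha_i$ or $\beta_i$ pairs two passages $(j,s),(j,s')$ of the same letter. They have opposite $\delta$, so one of $s,s'$ is $\le k$ and the other $>k$. The constraint reads $A^j_s=A^j_{s'}$ or $B^j_s=B^j_{s'}$, and these two variables occur in no other constraint. Fix all other variables and sum over the common value $a$.

In the case $A$, the two variables occur only as column indices of $Q_j$, and the sum is an entry of $Q_j$ applied to a basis tensor with $\sum_ae_a\otimes e_a^*$ inserted in slots $s,s'$, a vector of $W$. In the case $B$, they occur only as row indices of $Q_{j+1}$, and the sum is an entry of the contraction, in slots $s,s'$, of a column of $Q_{j+1}$, a vector in the image of $Q_{j+1}$. Every $Q$ equals $P$ or $\theta P=P\theta$, and $\theta W=W$. So every $Q$ kills $W$ and has its image in $W^\perp$, the tensors killed by contractions. In both cases the sum is $0$, so $T(\alpha,\beta)=0$.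

From now on $(\alpha,\beta)$ is *non-backtracking*: each pair $\{x,\alpha_i(x)\}$ and each pair $\{x,\beta_i(x)\}$ joins passages of distinct letters of the same generator.

*Example.* Let $\omega=[x_1,x_2]$, $k=l=1$. Then $X_1^+=\{(0,1),(2,2)\}$ and $X_1^-=\{(2,1),(0,2)\}$. The only non-backtracking bijection sends $(0,1)\mapsto(2,1)$, $(2,2)\mapsto(0,2)$, and similarly for $x_2$. So (4) has exactly one surviving term, with Weingarten weight $(n^2-1)^{-2}$. Since the expectation is $\frac1{n^2-1}$, this term has $T=n^2-1$.

**Step 2: the size of $T(\alpha,\beta)$.** The purpose is to show that inserting all the copies of $P$ costs nothing: up to a constant, $T$ is at most what it would be with every $P$ replaced by $\mathrm{id}$.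

Consider the $2m(k+l)$ index points $A^j_s,B^j_s$. Let $M_1$ be their matching given by the constraints ($r$-points by $\alpha$, $c$-points by $\beta$). Expand $Q_j=\sum_\pi c_\pi\pi$ for $j\ne0$ and $Q_0=\sum_\pi c_\pi\theta\pi$. For a choice $(\pi_j)_{j\in\mathbb Z/m}$, let $M_2(\pi)$ be the union over $j$ of the diagrams $\pi_j$ (for $j=0$, the diagram $\theta\pi_0$) on row points $B^{j-1}_s$ and column points $A^j_s$. The admissible index assignments are those constant on components of $M_1\cup M_2(\pi)$, so
$$T(\alpha,\beta)=\sum_{(\pi_j)}\Big(\prod_jc_{\pi_j}\Big)\,n^{cc(M_1,M_2(\pi))}.$$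
Let $M_2^0=M_2(\mathrm{id},\dots,\mathrm{id})$ and $L=cc(M_1,M_2^0)$. Multiplying by $\theta$ on the left only relabels row points, so $d(\theta\pi_0,\theta)=d(\pi_0,\mathrm{id})$, and by additivity $d(M_2(\pi),M_2^0)=\sum_jd(\pi_j,\mathrm{id})$. By (1), $cc(M_1,M_2(\pi))\le L+\sum_jd(\pi_j,\mathrm{id})$. By Lemma 1, $\prod_jc_{\pi_j}=O(n^{-\sum_jd(\pi_j,\mathrm{id})})$. So every summand is $O(n^L)$, and $T(\alpha,\beta)=O(n^L)$.

Let $H=\sum_i\#\text{cycles}(\alpha_i^{-1}\beta_i)$. Since $N_i+|\alpha_i^{-1}\beta_i|=2N_i-\#\text{cycles}(\alpha_i^{-1}\beta_i)$, each non-backtracking term of (4) is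
$$O(n^{L+H-2N}).\tag{5}$$
Theorem 1 is therefore reduced to a combinatorial inequality.

## 6. The inequality $2N-L-H\ge k+l$

**Step 3: $2N-L-H\ge k+l$ for every non-backtracking $(\alpha,\beta)$.** If $m=1$, all passages have the same letter. As $N\ge1$ (or the expectation is already known to be $0$), no $(\alpha,\beta)$ is non-backtracking, and there is nothing to prove. Let $m\ge2$. The plan is to lay out the index points along closed curves, to interpret $2N$ as a number of marked edges and $L+H$ as at most a number of marked vertices, and to compare these on each curve by means of the order of Lemma 3.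

**Step 3a: circles.** This step builds the curves. Call the pairs of $M_2^0$ *junctions*. The junction $\{B^{j-1}_s,A^j_{s'}\}$ has position $j$, where both of its points sit. There are $k+l$ junctions at each position. Give each passage $x$ a *midpoint*, an $r$-*link* joining the midpoint to the junction containing $r(x)$, and a $c$-*link* joining the midpoint to the junction containing $c(x)$. *Nodes* are junctions and midpoints. Links correspond bijectively to index points, and each node lies on exactly two links, so nodes and links form a disjoint union of circles. Following a strand, one meets the junction at position $j$, the midpoint of a passage of letter $j$, a junction at position $j+1$, and so on. Hence a circle $C$ contains exactly $d_C$ junctions of each position, for some $d_C\ge1$, and $\sum_Cd_C=k+l$.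

**Step 3b: groups.** This step locates $L$, $H$ and $2N$. Group the junctions by the components of $M_1\cup M_2^0$; there are $L$ groups. Group the midpoints (that is, the passages) by the components of the graph on $X$ whose edges are the $\alpha$-pairs and $\beta$-pairs. These components correspond to the cycles of the $\alpha_i^{-1}\beta_i$, so there are $H$ groups, and all passages of a group have the same generator. Group the links in pairs: the $r$-links of $x$ and $\alpha_i(x)$ form a pair, and so do the $c$-links of $x$ and $\beta_i(x)$. There are $N$ pairs of each kind, $2N$ in all.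

**Step 3c: tops.** This step marks one representative per group. Call a junction *top* if its position is maximal within its group. Call a midpoint *top* if its letter is maximal within its group. Call a link *top* if its letter is the larger of the two letters in its pair. Each group of nodes has at least one top node. By non-backtracking, the two letters of a pair are distinct letters of one generator, so exactly one link of each pair is top. Therefore
$$\#\{\text{top links}\}=2N,\qquad\#\{\text{top nodes}\}\ge L+H.\tag{6}$$
This is where Step 1 is used: a pair of links with the same letter would have no top link.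

*Example.* Let $\omega=[x_1,x_2]$, $k=1$, $l=0$, with the order $0<3<1<2$. There is one term: the passages of letters $0,2$ are paired, and those of letters $1,3$. Writing $J_p$ for the junction at position $p$, the $r$-constraints join $J_0$ with $J_3$ (tails of letters $0,2$) and $J_1$ with $J_0$ (tails of letters $1,3$). The $c$-constraints join $J_1$ with $J_2$ and $J_2$ with $J_3$. So $L=1$, $H=2$, $2N=4$, and the exponent is $-1$, in agreement with $\mathbb E\,\mathrm{Tr}\,\omega=\frac1n$. The top junction is $J_2$. The top midpoints are those of letters $1$ and $2$, since letter $2$ has tail $3>0$ and letter $1$ has tail $1>0$. The top links are the four links of letters $1$ and $2$. On the single circle the marked objects form one chain: link, midpoint of $1$, link, $J_2$, link, midpoint of $2$, link. It has four links and three nodes. The difference $4-3=1=k+l$ is the number of chains, and the proof in general is to count such chains.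

**Step 3d: both links adjacent to a top node are top.** This makes the chains start and end with links. Let $v$ be a top junction, and let an adjacent link be the $r$-link of a passage $x$ of letter $j$; then $v$ has position $\mathrm{tail}(j)$. Let $x'$, of letter $j'\ne j$, be the $\alpha$-partner of $x$. The points $r(x),r(x')$ lie in the same component of $M_1\cup M_2^0$, so the junction of $r(x')$, at position $\mathrm{tail}(j')$, is in the group of $v$. As $v$ is top, $\mathrm{tail}(j')\le\mathrm{tail}(j)$. As $\mathrm{tail}$ is injective on the letters of a generator, $\mathrm{tail}(j')<\mathrm{tail}(j)$, that is, $j'<j$, and the link is top. For a $c$-link the same argument works with $\mathrm{head}$ and the $\beta$-partner. This is where it matters that comparing tails and comparing heads give the *same* order of letters.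

Now let the midpoint of $x$, of letter $j$, be top. The partner $x'$ of either of its links lies in the same group and has a letter $j'\ne j$. So $j'<j$, and the link is top.

**Step 3e: links adjacent to junctions at the minimal position are not top.** This separates the chains. Let $p_{\min}$ be the minimal position, and let the $r$-link of $x$, of letter $j$, end at a junction at position $\mathrm{tail}(j)=p_{\min}$. Its partner has a letter $j'\ne j$ of the same generator, so $\mathrm{tail}(j')\ne p_{\min}$ by injectivity. So $\mathrm{tail}(j')>\mathrm{tail}(j)$, $j'>j$, and the link is not top. The same holds for $c$-links with $\mathrm{head}$.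

**Step 3f: counting runs.** This step finishes the inequality. Fix a circle $C$. It contains a junction at $p_{\min}$, hence a non-top link. Form the graph whose vertices are the top links of $C$ and whose edges are the top nodes of $C$, each joining its two adjacent links, which are top by Step 3d. It is a subgraph of the cyclic arrangement of all links of $C$ with at least one link missing. So it is a disjoint union of paths, which we call *runs*, each of the form link–node–link–$\cdots$–link (possibly a single link). A path has one more vertex than edges, so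
$$\#\{\text{top links of }C\}-\#\{\text{top nodes of }C\}=\#\{\text{runs of }C\}.$$
Let $p_{\max}$ be the maximal position; since $m\ge2$, $p_{\max}\ne p_{\min}$. Every junction at $p_{\max}$ is top, so each of the $d_C$ such junctions on $C$ lies in a run. Between any two cyclically consecutive ones, in either direction around $C$, there is a junction at $p_{\min}$, because positions advance one at a time around $C$. The links adjacent to that junction are not top, so they lie in no run. A run is a contiguous arc of $C$, so it cannot contain two junctions at $p_{\max}$. Thus $C$ has at least $d_C$ runs. Summing over circles and using (6),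
$$2N-(L+H)\ \ge\ \#\{\text{top links}\}-\#\{\text{top nodes}\}\ =\ \#\{\text{runs}\}\ \ge\ \sum_Cd_C=k+l.$$

With (5), each of the boundedly many surviving terms of (4) is $O(n^{-(k+l)})$. This proves Theorem 1. $\blacksquare$

*Check on a proper power.* For $\omega=x_1^2$, $k=l=1$, $\theta=\mathrm{id}$, the inequality of Step 3 is false. The non-backtracking choice $\alpha=\beta$: $(0,1)\mapsto(1,2)$, $(1,1)\mapsto(0,2)$ has $H=2$ and $2N=4$. Its constraints join the junction of strand $1$ at position $0$ with that of strand $2$ at position $1$, and the junction of strand $1$ at position $1$ with that of strand $2$ at position $0$, so $L=2$. The exponent $L+H-2N$ is $0$, as it must be, since the expectation is $\pm1$.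

## 7. Sharpness, moments, and the converse

**Part (a): the commutator is extremal.** Section 1 gave $\mathbb E[\mathrm{Tr}_{\lambda,\mu}([x_1,x_2])]=1/\dim V^{\lambda,\mu}$. It remains to see that $\dim V^{\lambda,\mu}$ has exact order $n^{k+l}$. Put $g=1$ in (3). For $\theta=(\sigma,\tau)$, Lemma 1 and (2) show that $\mathrm{Tr}(P\theta)$ is a sum of terms
$$c_\pi\mathrm{Tr}(\pi\theta)=c_\pi\langle\theta^{-1},\pi\rangle=O\big(n^{k+l-d(\pi,\mathrm{id})-d(\pi,\theta^{-1})}\big).$$
The exponent equals $k+l$ only if $\pi=\mathrm{id}=\theta$, and in that case the term is $c_{\mathrm{id}}n^{k+l}=n^{k+l}$. So $\dim V^{\lambda,\mu}=\frac{\chi_\lambda(1)\chi_\mu(1)}{k!\,l!}n^{k+l}+O(n^{k+l-1})$.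

Parts (b) and (c) both follow from one statement about functions on $U(n)$ with boundedly many irreducible constituents.

**Lemma 4.** Fix $a,b\ge0$ and a non-power $v\ne\mathrm{id}$. Let $M\subset V^{a,b}$ be a $U(n)$-subrepresentation, $A$ a unitary operator on $M$ commuting with $U(n)$, and $f(g)=\mathrm{Tr}_M(gA)$. Then, with constants depending only on $a,b,v$,
$$\mathbb E f(v)=\int_{U(n)}f\,dg+\begin{cases}O(n^{-2})&a=b,\\O(n^{-|a-b|})&a\ne b.\end{cases}\tag{7}$$

*Proof.* First we list the irreducible constituents. We have $V^{a,b}=PV^{a,b}\oplus W$, and $W$ is a sum of equivariant images of $V^{a-1,b-1}$ under cup maps (and $W=0$ if $a=0$ or $b=0$). By Lemma 2 and induction, for $n\ge a+b$ all irreducible constituents of $V^{a,b}$ are of the form $V^{\alpha,\beta}$ with $|\alpha|=a-h$, $|\beta|=b-h$, $0\le h\le\min(a,b)$. This list is finite and does not depend on $n$.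

Next we bound the coefficients. Write $M=\bigoplus V^{\alpha,\beta}\otimes E_{\alpha\beta}$ with multiplicity spaces $E_{\alpha\beta}$. Then $A=\bigoplus1\otimes A_{\alpha\beta}$ with $A_{\alpha\beta}$ unitary, and $f=\sum m_{\alpha\beta}\mathrm{Tr}_{\alpha,\beta}$ with $m_{\alpha\beta}=\mathrm{Tr}A_{\alpha\beta}$. The dimension of $\mathrm{End}_{U(n)}V^{a,b}$ is the sum of the squares of the multiplicities, and it is at most the number $(a+b)!$ of diagrams. So $|m_{\alpha\beta}|\le\dim E_{\alpha\beta}\le((a+b)!)^{1/2}$.

Finally, $\int f$ is the coefficient of the trivial representation, because all other irreducible characters integrate to $0$. If $a=b$, every other pair has $|\alpha|=|\beta|\ge1$, so $|\alpha|+|\beta|\ge2$. If $a\ne b$, the trivial representation does not occur, and every pair has $|\alpha|+|\beta|=a+b-2h\ge|a-b|$. Apply Theorem 1 to each nontrivial term. $\square$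

**Part (b): moments.** Take $M=V^{a,b}$ and $A=\theta\in S_a\times S_b$ with cycle lengths $a_1,\dots,a_p$ on the first $a$ slots and $b_1,\dots,b_q$ on the last $b$. A cycle of length $a_i$ contributes $\mathrm{Tr}(g^{a_i})$ to $\mathrm{Tr}(\rho(g)\theta)$, and a cycle of length $b_j$ on dual slots contributes $\mathrm{Tr}(\overline g^{\,b_j})=\overline{\mathrm{Tr}(g^{b_j})}=\mathrm{Tr}(g^{-b_j})$. So $f(g)=\prod_i\mathrm{Tr}(g^{a_i})\prod_j\overline{\mathrm{Tr}(g^{b_j})}$, and (7) with $v=\omega$ is the claim.

**Part (c): powers.** For an operator $R$ on a space $E$, $\mathrm{Tr}(R^d)$ is the trace of $R^{\otimes d}$ composed with the cyclic shift of $E^{\otimes d}$. Hence $f(g):=\mathrm{Tr}_{\lambda,\mu}(g^d)$ is of the form $\mathrm{Tr}_M(gA)$ with $M=(V^{\lambda,\mu})^{\otimes d}$ and $A$ the cyclic shift, which is unitary and commutes with $U(n)$. By Lemma 2, $V^{\lambda,\mu}\subset V^{k,l}$, and after permuting tensor factors $M\subset V^{dk,dl}$. Since $\omega(U_1,\dots,U_r)=v(U_1,\dots,U_r)^d$, we have $\mathbb E[\mathrm{Tr}_{\lambda,\mu}(\omega)]=\mathbb Ef(v)$, and (7) with $a=dk$, $b=dl$ gives the claim.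

For the special case, $\mathrm{Tr}_{(1),(1)}(g^d)=|\mathrm{Tr}\,g^d|^2-1$, and $\int_{U(n)}|\mathrm{Tr}\,g^d|^2dg=d$ for $n\ge d$ (Diaconis–Shahshahani 1994). Here is the short derivation. Let $c\in S_d$ be a $d$-cycle. Lemma 2 with $k=d$, $l=0$ gives $\mathrm{Tr}(g^d)=\mathrm{Tr}(g^{\otimes d}c)=\sum_{\nu\vdash d}\chi_\nu(c)\mathrm{Tr}_\nu(g)$. So the integral is $\sum_\nu\chi_\nu(c)^2$, which by column orthogonality is the order $d$ of the centralizer of $c$. Therefore $\mathbb E[\mathrm{Tr}_{(1),(1)}(v^d)]=d-1+O(n^{-2})$.

**Part (d): the equivalences.** (i)$\Rightarrow$(ii) is Theorem 1. (ii)$\Rightarrow$(iii) is the case $\lambda=\mu=(1)$. For (iii)$\Rightarrow$(i), suppose (i) fails. If $\omega=\mathrm{id}$, then $\mathbb E[\mathrm{Tr}_{(1),(1)}(\omega)]=n^2-1$. If $\omega\ne\mathrm{id}$ is a proper power, write $\omega=v^d$ with $v$ a non-power and $d\ge2$. By part (c) the expectation tends to $d-1\ge1$. In both cases (iii) fails. $\blacksquare$
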